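\title{Even and odd integral parts of $\xi\alpha^n$: a quintic example with $\alpha>2$}

\begin{abstract}
Let $S$ be the set of real numbers $\alpha>1$ such that, for every real $\xi\neq0$, the fractional parts $\{\xi\alpha^n\}$ are at least $1/2$ for infinitely many $n$. We show that $S$ contains a number greater than $2$, namely the zero $\alpha=2.0589\ldots$ of $x^5-2x^4-x+1$. For this $\alpha$ the constant $1/2$ is sharp: some $\xi\ne0$ has $\limsup_n\{\xi\alpha^n\}=1/2$. The proof encodes a hypothetical counterexample by a sequence of carries in $\{0,1\}$, shows by linear inequalities that this sequence is eventually zero or eventually periodic with period $3$, and excludes both possibilities by means of a negative conjugate of $\alpha$.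
\end{abstract}

\section{Introduction}

For a real number $t$ let $[t]$ be its integral part and $\{t\}=t-[t]\in[0,1)$ its fractional part. Fix $\alpha>1$. We ask whether a geometric progression $\xi\alpha^n$ with $\xi\ne0$ can stay in the lower half of the unit interval modulo $1$. Let
\begin{align*}
S&=\{\alpha>1:\ \text{for every real }\xi\ne0,\ \{\xi\alpha^n\}\ge\tfrac12\text{ for infinitely many }n\in\mathbb N\},\\
Z&=\{\alpha>1:\ \text{for some real }\xi\ne0,\ \{\xi\alpha^n\}<\tfrac12\text{ for every }n\in\mathbb N\}.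
\end{align*}
These sets are disjoint, and they cover $(1,\infty)$: if $\alpha\notin S$, then some $\xi\neq0$ has $\{\xi\alpha^n\}<\frac12$ for all $n>N$, and $\xi\alpha^{N+1}$ shows that $\alpha\in Z$. Since $\{t\}<\frac12$ exactly when $[2t]$ is even, $\alpha\in Z$ means that for some $\xi\ne0$ all the integral parts $[\xi\alpha^n]$ are even.

Large numbers lie in $Z$. Every integer $\alpha\ge2$ does, with $\xi=1$. If $\alpha>3$, put $\delta=1/(\alpha-1)<\frac12$. Multiplication by $\alpha$ maps an interval $[k,k+\delta]$ with $k$ a positive integer onto an interval of length $\alpha\delta=1+\delta$, which contains another interval $[k',k'+\delta]$ of the same kind. The nested intervals obtained in this way contain a point $\xi>0$ with $\{\xi\alpha^n\}\le\delta$ for all $n$. Thus $[3,\infty)\subset Z$ and $2\in Z$. It is also known that $(3q-2)/q\in Z$ for every integer $q\ge3$. On the other side, $S$ is not empty, and the elements of $S$ found explicitly so far, for instance $\sqrt2$ and $(1+\sqrt5)/2$, are algebraic integers in $(1,2)$. The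 following question is posed in \cite{EO}.

\medskip
\noindent\textbf{Question.} Is there an element of $S$ greater than $2$?
\medskip

A rough count suggests that there is none. If $\xi\alpha^n$ lies in an admissible interval $[k,k+\frac12)$, then $\xi\alpha^{n+1}$ lies in an interval of length $\alpha/2$. About half of that interval is admissible, and this is the total length of $\alpha/2$ intervals of length $\frac12$. For $\alpha>2$ the admissible intervals should therefore multiply rather than die out. The count is only an average, however, and an algebraic relation between the powers of $\alpha$ can defeat it. Let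
\[
P(x)=x^5-2x^4-x+1 .
\]
Since $P(2.058)<0<P(2.06)$, the polynomial $P$ has a real zero $\alpha\in(2.058,2.06)$; numerically $\alpha=2.0589\ldots$. Except in Section~\ref{sec:model}, $\alpha$ denotes this number from now on.

\begin{theorem}\label{thm:main}
If $\xi\in\mathbb R$ and $\{\xi\alpha^n\}<\frac12$ for all sufficiently large $n$, then $\xi=0$. Hence $\alpha\in S$, and $S$ contains an element greater than $2$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] For every $\xi\ne0$ we have $\{\xi\alpha^n\}\in(\frac12,1)$ for infinitely many $n$ and $\{\xi\alpha^n\}\in(0,\frac12)$ for infinitely many $n$.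
\item[(b)] The constant $\frac12$ is sharp: there is $\xi\ne0$ with $\limsup_n\{\xi\alpha^n\}=\frac12$.
\item[(c)] $\alpha^{1/m}\in S$ for every $m\ge1$.
\end{itemize}
\end{theorem}

Part (b) shows that Theorem~\ref{thm:main} fails if $\frac12$ is replaced by any larger number, so the proof has no room to spare at the extremal sequence. Section~\ref{sec:model} presents the idea on the golden ratio. Sections~\ref{sec:zeros} and~\ref{sec:carries} reduce Theorem~\ref{thm:main} to a statement about a sequence of zeros and ones, which is proved in Sections~\ref{sec:local}--\ref{sec:long}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.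

\section{The model case: the golden ratio}\label{sec:model}

Let $\varphi=(1+\sqrt5)/2$ and $\psi=-1/\varphi$ be the zeros of $x^2-x-1$. Suppose that $\xi\ne0$ and that $f_n=\{\xi\varphi^n\}<\frac12$ for all large $n$. From $\xi\varphi^{n+1}=\xi\varphi^n+\xi\varphi^{n-1}$ we see that $s_n=f_n+f_{n-1}-f_{n+1}$ is an integer. The argument has three steps.

\emph{The carries are determined.} We have $-\frac12<s_n<1$, so $s_n=0$ for large $n$.

\emph{The fractional parts are governed by the conjugate.} Now $f_{n+1}=f_n+f_{n-1}$, so $f_n=b\varphi^n+c\psi^n$, and $b=0$ because $f_n$ is bounded. If $c=0$, then $\xi\varphi^n$ and $\xi\varphi^{n+1}$ are nonzero integers and $\varphi$ is rational. So $c\neq0$.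

\emph{The sign of the conjugate gives a contradiction.} As $\psi<0$, the numbers $f_n=c\psi^n$ are negative for every second $n$, whereas $f_n\ge0$.

Hence $\varphi\in S$. The sign of the conjugate matters. The conjugate of $\varphi^2=(3+\sqrt5)/2$ is the positive number $\varphi^{-2}<\frac12$, and $\varphi^{2n}+\varphi^{-2n}$ is an integer, so $\{-\varphi^{2n}\}=\varphi^{-2n}<\frac12$ for all $n\geq 1$, and $\varphi^2\in Z$.

For the zero $\alpha$ of $P$, the second and third steps survive, because the conjugate of largest modulus inside the unit disk is again negative. The first step is the difficulty. The carries now take the values $0$ and $1$, there is a periodic pattern of carries that only just fails, and almost all of the work consists in showing that every other pattern with infinitely many ones is impossible.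

\section{The zeros of $P$}\label{sec:zeros}

\begin{lemma}\label{lem:zeros}
The polynomial $P$ is irreducible over $\mathbb Q$. Its zeros are $\alpha$, two real numbers $\beta\in(-0.9,-0.899)$ and $r\in(0.695,0.7)$, and two complex conjugate numbers $\gamma,\bar\gamma$ with $|\gamma|<0.882$. In particular, the negative number $\beta$ is strictly larger in modulus than $r,\gamma,\bar\gamma$.
\end{lemma}

\begin{proof}
Rouch\'e's theorem says that if $F,H$ are polynomials with $|H|<|F|$ on the unit circle, then $F$ and $F+H$ have equally many zeros in the open unit disk. Write $P(z)=z^4(z-2)-(z-1)$. For $|z|=1$ and $c=\operatorname{Re}z$ we have $|z-1|^2=2-2c<5-4c=|z-2|^2$. So $P$ has exactly four zeros in $|z|<1$, and the fifth is $\alpha$. If $P$ were reducible over $\mathbb Q$, then by Gauss's lemma it would have a monic factor of positive degree in $\mathbb Z[x]$ that does not vanish at $\alpha$. The constant term of this factor is, up to sign, a product of zeros of modulus less than $1$, and it is not $0$ because $P(0)=1$. No integer has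 these properties.

The signs $P(-0.9)<0<P(-0.899)$ and $P(0.7)<0<P(0.695)$ give $\beta$ and $r$. The five zeros have sum $2$ and product $-1$, so the remaining two have product $1/(\alpha r|\beta|)\in(0.77,0.7778)$ and sum $2-\alpha-r-\beta\in(0.139,0.147)$. Since $0.147^2<4\cdot0.77$, they are complex conjugate, and their modulus is less than $\sqrt{0.7778}<0.882$.
\end{proof}

Denote the zeros by $\alpha_1,\dots,\alpha_5$; they are distinct. Call a sequence $(v_n)$ \emph{homogeneous} if
\begin{equation}\label{eq:hom}
v_{n+1}=2v_n+v_{n-3}-v_{n-4}\qquad\text{for all large }n .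
\end{equation}
The characteristic polynomial of this recurrence is $P$, so a homogeneous sequence has, for large $n$, a unique representation $v_n=\sum_i b_i\alpha_i^n$. The next lemma replaces the remark on irrationality used for $\varphi$.

\begin{lemma}\label{lem:all}
Let $(v_n)$ be a homogeneous sequence of rational numbers, $v_n=\sum_i b_i\alpha_i^n$ for $n\ge N$. Then either all $b_i$ are zero or none is, and $b_i$ is real when $\alpha_i$ is real.
\end{lemma}

\begin{proof}
Let $R(t)=1-2t-t^4+t^5=\prod_i(1-\alpha_it)$. The formal power series $\sum_{n\ge0}v_{N+n}t^n$ has rational coefficients and equals $\sum_i b_i\alpha_i^N/(1-\alpha_it)$. Its product with $R$ is therefore a polynomial $A\in\mathbb Q[t]$ of degree at most $4$, and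
\[
A(1/\alpha_i)=b_i\,\alpha_i^N\prod_{l\ne i}(1-\alpha_l/\alpha_i).
\]
If $b_i=0$, then $A$ vanishes at $1/\alpha_i$, which has degree $5$ over $\mathbb Q$. So $A=0$, and the same formula shows that all $b_l$ vanish. If $\alpha_i$ is real, then the product is real, because the other zeros are real or form a conjugate pair, and so $b_i$ is real.
\end{proof}

\section{Carries}\label{sec:carries}

We prove Theorem~\ref{thm:main} by contradiction. From here to the end of Section~\ref{sec:long}, let $\xi\ne0$, put $k_n=[\xi\alpha^n]$ and $f_n=\{\xi\alpha^n\}$, and assume that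
\[
0\le f_n<\tfrac12\qquad\text{for all large }n .
\]
All indices below are taken so large that this holds for every term that occurs. Multiplying $\alpha^5=2\alpha^4+\alpha-1$ by $\xi\alpha^{n-4}$ shows that $(\xi\alpha^n)$ is homogeneous. Separating integral and fractional parts, we obtain
\begin{equation}\label{eq:rec}
f_{n+1}=2f_n+f_{n-3}-f_{n-4}-s_n
\end{equation}
with the integer $s_n=k_{n+1}-2k_n-k_{n-3}+k_{n-4}$, the \emph{carry} at $n$. Since $s_n=2f_n+f_{n-3}-f_{n-4}-f_{n+1}\in(-1,\frac32)$, we have $s_n\in\{0,1\}$. An index $n$ with $s_n=1$ is called a \emph{one}.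

\begin{lemma}\label{lem:14}
Two ones are never at distance $1$ or $4$.
\end{lemma}

\begin{proof}
When \eqref{eq:rec} at $n$ is added to \eqref{eq:rec} at $n+1$ or at $n+4$, terms cancel:
\begin{align*}
s_n+s_{n+1}&=2f_n+f_{n+1}+f_{n-2}-f_{n-4}-f_{n+2}<2,\\
s_n+s_{n+4}&=f_n+f_{n-3}+2f_{n+4}-f_{n-4}-f_{n+5}<2. \qedhere
\end{align*}
\end{proof}

Two patterns of carries admit periodic solutions of \eqref{eq:rec} with values in $[0,\frac12]$. If $s_n=0$ for all $n$, take $p_n=0$. If the ones are the indices $n\equiv n_0\pmod 3$, take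
\begin{equation}\label{eq:p}
p_n=\tfrac12\quad(n\equiv n_0 \bmod 3),\qquad p_n=\tfrac14\quad(n\not\equiv n_0\bmod 3).
\end{equation}
Indeed $p_{n-3}=p_n$, $p_{n-4}=p_{n-1}$ and $p_{n-1}+p_n+p_{n+1}=1$, so
\begin{equation}\label{eq:pcheck}
2p_n+p_{n-3}-p_{n-4}-p_{n+1}=4p_n-1,
\end{equation}
which is $1$ for $n\equiv n_0$ and $0$ otherwise. Sequences arbitrarily close to $(p_n)$ satisfy all our constraints for as many steps as we like up to a small error, so these two patterns call for an asymptotic argument rather than a local one. Both solutions lie on the boundary of the allowed region, the first at $0$ and the second at $\frac12$, and a perturbation of alternating sign pushes $f_n$ across the boundary.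

\begin{proposition}\label{prop:periodic}
There are infinitely many ones, and there is no $n_0$ such that, for all large $n$, $n$ is a one exactly when $n\equiv n_0\pmod3$.
\end{proposition}

\begin{proof}
Suppose that the carries eventually follow one of the two patterns, and let $(p_n)$ be the corresponding periodic solution. Then $e_n=f_n-p_n$ is homogeneous and bounded, so the coefficient of $\alpha^n$ in $e_n$ vanishes and $e_n=\sum_{\alpha_i\ne\alpha}c_i\alpha_i^n$. The sequence $k_n+p_n=\xi\alpha^n-e_n$ is homogeneous and rational, and its coefficient of $\alpha^n$ is $\xi\ne0$. By Lemma~\ref{lem:all} the coefficient $c$ of $\beta^n$ in $e_n$ is real and nonzero, and by Lemma~\ref{lem:zeros}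
\[
e_n=c\beta^n(1+o(1)).
\]
If there are finitely many ones, then $f_n=e_n$ is negative for infinitely many $n$, which is absurd. In the other case, $f_n<\frac12=p_n$ gives $e_n<0$ for all large $n=n_0+3j$, whereas $c\beta^{n_0}(\beta^3)^j$ changes sign with $j$, since $\beta^3<0$.
\end{proof}

This is the only place where $\xi\neq0$ and the dominance of $\beta$ are used. The last step also needs the period $3$ to be odd: along a progression with even difference, $\beta^n$ would have constant sign.

Let $n_1<n_2<\cdots$ be the ones. The differences $n_{k+1}-n_k$ are called \emph{gaps}.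

\begin{proposition}\label{prop:gaps}
All but finitely many gaps equal $3$.
\end{proposition}

Propositions~\ref{prop:periodic} and~\ref{prop:gaps} contradict each other, and this proves Theorem~\ref{thm:main}. It remains to prove Proposition~\ref{prop:gaps}. The gaps $1$ and $4$ are excluded by Lemma~\ref{lem:14}. We exclude in turn the gaps $5$, $6$, $2$ (Section~\ref{sec:short}), then $8$, all gaps $\ge9$ and finally $7$ (Section~\ref{sec:long}). Each exclusion shortens the list of possible neighbors of a gap, and the later proofs depend on the shorter list.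

\medskip
\noindent\textbf{Convention.} Every lemma below is a statement about the $k$th gap and its neighbors for all sufficiently large $k$. A proof centered at a one $n$ uses only terms $f_m$ with $m\ge n-13$, and it applies earlier lemmas only to gaps at most three places before $n$ or after $n$. So the threshold for $k$ is raised by a bounded amount in each of finitely many lemmas.

\section{Linear constraints near a one}\label{sec:local}

Let $n$ be a one. By Lemma~\ref{lem:14}, $s_{n-1}=s_{n+1}=0$, so \eqref{eq:rec} at $n-1$, $n$, $n+1$ gives three known relations among the eight numbers $f_{n-5},\dots,f_{n+2}$. Five parameters remain. We choose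
\[
x=f_{n+1},\qquad y=f_{n+2},\qquad E=f_{n-4},\qquad g=f_{n-5},\qquad Q=1+E-2f_n .
\]
The relation at $n$ reads $x=2f_n+f_{n-3}-E-1$, that at $n+1$ reads $y=2x+f_{n-2}-f_{n-3}$, and that at $n-1$ reads $f_n=2f_{n-1}+E-g$. Solving them in this order gives
\begin{equation}\label{eq:coords}
f_n=\frac{1+E-Q}2,\quad f_{n-3}=Q+x,\quad f_{n-2}=Q+y-x,\quad f_{n-1}=\frac{1-E-Q+2g}4 .
\end{equation}
Since all $f_m$ lie in $[0,\frac12)$,
\begin{equation}\label{eq:box}
0\le E<Q,\qquad 0\le x,y,E,g<\tfrac12,\qquad Q<\tfrac12-x,\qquad Q<\tfrac12+x-y .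
\end{equation}
The parameter $Q$ turns the critical condition $f_n<\frac12$ into $E<Q$. For the periodic solution \eqref{eq:p} all five parameters equal $\frac14$.

\subsection*{Forward and backward continuation}
To express the other terms by these parameters, we continue the sequence as if there were no further ones and then correct for the ones. Let $X_j=f_{n+j}$ for $-3\le j\le2$ and $X_{j+1}=2X_j+X_{j-3}-X_{j-4}$ for $j\ge2$. The difference $D_j=X_j-f_{n+j}$ vanishes for $-3\le j\le2$ and satisfies $D_{j+1}=2D_j+D_{j-3}-D_{j-4}+s_{n+j}$. By linearity,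
\begin{equation}\label{eq:fwd}
X_j=f_{n+j}+\sum_{2\le i<j}s_{n+i}\,\kappa_{j-i},
\end{equation}
where $\kappa_k=0$ for $k\le0$, $\kappa_1=1$ and $\kappa_{k+1}=2\kappa_k+\kappa_{k-3}-\kappa_{k-4}$. Thus
\[
\kappa_1,\dots,\kappa_{11}=1,\ 2,\ 4,\ 8,\ 17,\ 35,\ 72,\ 148,\ 305,\ 628,\ 1293,
\]
and $\kappa_{k+1}-\kappa_k=\kappa_k+(\kappa_{k-3}-\kappa_{k-4})$ shows by induction that $(\kappa_k)$ is nondecreasing, hence nonnegative.

Because $P(0)=1$, the recurrence can be run backward with integer coefficients: $f_{m-4}=2f_m+f_{m-3}-f_{m+1}-s_m$. Let $V_j=f_{n-j}$ for $1\le j\le5$ and $V_{i+4}=2V_i+V_{i+3}-V_{i-1}$ for $i\ge2$. The same argument gives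
\begin{equation}\label{eq:bwd}
V_j=f_{n-j}+\sum_{i\ge2}s_{n-i}\,\nu_{j-i},
\end{equation}
where $\nu_k=0$ for $k<4$, $\nu_4=1$ and $\nu_{k+4}=2\nu_k+\nu_{k+3}-\nu_{k-1}$. Thus
\[
\nu_4,\dots,\nu_{11}=1,\ 1,\ 1,\ 1,\ 3,\ 4,\ 5,\ 6 .
\]
Tables~\ref{tab:X} and~\ref{tab:V} list the coefficients of $4X_j$ and $4V_j$. The first rows come from \eqref{eq:coords}, and each further row is obtained from three earlier rows by the recurrence.

\begin{table}[ht]
\centering
\small
\begin{tabular}{r|rrrrrr}
$j$&$1$&$x$&$y$&$E$&$g$&$Q$\\ \hline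
$-3$&0&4&0&0&0&4\\
$-2$&0&$-4$&4&0&0&4\\
$-1$&1&0&0&$-1$&2&$-1$\\
0&2&0&0&2&0&$-2$\\
1&0&4&0&0&0&0\\
2&0&0&4&0&0&0\\ \hline
3&1&4&4&$-1$&2&$-5$\\
4&3&8&8&1&2&$-11$\\
5&4&20&16&0&4&$-20$\\
6&8&36&36&0&8&$-40$\\
7&17&76&72&$-1$&18&$-85$\\
8&36&156&148&0&36&$-176$\\
9&73&324&304&$-1$&74&$-361$\\
10&150&664&628&$-2$&152&$-742$\\
11&309&1368&1292&$-5$&314&$-1529$\\
12&637&2816&2660&$-9$&646&$-3149$\\
13&1311&5800&5476&$-19$&1330&$-6483$\\
14&2699&11940&11276&$-39$&2738&$-13347$\\
15&5557&24584&23216&$-81$&5638&$-27481$\\
16&11442&50616&47800&$-166$&11608&$-56582$\\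
17&23558&104216&98416&$-342$&23900&$-116498$\\
18&48504&214572&202632&$-704$&49208&$-239860$
\end{tabular}
\caption{Coefficients of $4X_j$, with $X_{j+1}=2X_j+X_{j-3}-X_{j-4}$ for $j\ge2$.}\label{tab:X}
\end{table}

\begin{table}[ht]
\centering
\small
\begin{tabular}{r|rrrrrr}
$j$&$1$&$x$&$y$&$E$&$g$&$Q$\\ \hline
1&1&0&0&$-1$&2&$-1$\\
2&0&$-4$&4&0&0&4\\
3&0&4&0&0&0&4\\
4&0&0&0&4&0&0\\
5&0&0&0&0&4&0\\ \hline
6&$-1$&$-8$&8&1&2&9\\
7&$-1$&4&4&1&2&13\\
8&$-1$&0&4&9&2&9\\
9&$-1$&0&4&5&10&9\\
10&$-3$&$-16$&20&7&10&27\\
11&$-4$&0&20&8&12&44\\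
12&$-5$&$-4$&24&25&14&49\\
13&$-6$&$-4$&28&26&32&58
\end{tabular}
\caption{Coefficients of $4V_j$, with $V_{i+4}=2V_i+V_{i+3}-V_{i-1}$ for $i\ge2$.}\label{tab:V}
\end{table}

\subsection*{How the tables are used}
Since $0\le f_m<\frac12$, formulas \eqref{eq:fwd} and \eqref{eq:bwd} give two kinds of inequalities. The \emph{upper} bound $X_j<\frac12+\sum\kappa_{j-i}$ requires all ones $n+i$ with $2\le i<j$ to be known, and the upper bound $V_j<\frac12+\sum\nu_{j-i}$ requires all ones $n-i$ with $2\le i\le j-4$ to be known. The \emph{lower} bounds $X_j\ge\sum\kappa_{j-i}$ and $V_j\ge\sum\nu_{j-i}$ hold for a sum over any set of known ones, as the weights are nonnegative.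

In the computed rows $Q$ never has coefficient $0$, so each inequality is an upper or a lower bound for $Q$. \emph{Eliminating $Q$} from $aQ>L$ and $bQ\le U$ with $a,b>0$ means passing to $bL<aU$ and collecting terms. The columns of Table~\ref{tab:X} are homogeneous sequences, dominated by their $\alpha^j$ term, so the later rows are nearly proportional. Two forward inequalities therefore confine $Q$ between two nearly equal linear forms, and the elimination of $Q$ involves heavy cancellation; we carry it out in exact arithmetic. The backward inequalities are far from proportional to the forward ones and bring in the past of the sequence. Many proofs end as follows: $c\le\ell_1$ and $\ell_2<d$ for linear forms $\ell_1,\ell_2$ in the nonnegative variables $x,y,E,g$, each coefficient of $\ell_1$ is at most the corresponding coefficient of $\ell_2$, and $d\le c$. We then say that the two inequalities are \emph{incompatible}. Decimals in derived inequalities are exact or rounded so as to weaken the inequality.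

We write $G$ for the gap that starts at $n$ and $h_1,h_2,h_3$ for the gaps before $n$, most recent first, so that $n-h_1$, $n-h_1-h_2,\dots$ are ones. In a pattern such as $h_2,h_1\mid G,G'$ the bar marks the position of $n$. The following inequalities occur repeatedly.

\begin{lemma}\label{lem:std}
At a one $n$:
\begin{align}
\text{always:}&\quad 5Q\le1+4x+4y-E+2g,\tag{F3}\label{F3}\\
\text{if }G\ge7:&\quad 85Q>15+76x+72y-E+18g\quad\text{and}\quad x<0.174,\tag{F7}\label{F7}\\
\text{if }h_1\ge3:&\quad 9Q<3+8x-8y-E-2g,\tag{B6}\label{B6}\\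
\text{if }h_1\ge4:&\quad 13Q<3-4x-4y-E-2g,\tag{B7}\label{B7}\\
\text{if }h_1=3:&\quad 9Q\ge5-4y-9E-2g,\tag{B8}\label{B8}\\
\text{if }h_1=3,\ h_2\ge3:&\quad 9Q<7-4y-5E-10g,\tag{B9}\label{B9}\\
\text{if }h_1=h_2=3:&\quad 49Q\ge25+4x-24y-25E-14g.\tag{B12}\label{B12}
\end{align}
\end{lemma}

\begin{proof}
These are, in order, $X_3\ge0$, $X_7<\frac12$, $V_6<\frac12$, $V_7<\frac12$, $V_8\ge\nu_5=1$, $V_9<\nu_6+\frac12=\frac32$ and $V_{12}\ge\nu_9+\nu_6=5$, multiplied by $4$ and read off from the tables. In \eqref{F7}, $Q<\frac12-x$ gives $161x<27.5+E<28$, so $x<0.174$.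
\end{proof}

\section{The gaps $5$, $6$ and $2$}\label{sec:short}

The first lemma shows the method in its simplest form: one forward and one backward inequality.

\begin{lemma}\label{lem:2pre}
A gap $2$ is preceded by a gap $3$.
\end{lemma}

\begin{proof}
Let $n$ and $n+2$ be ones. Then $X_3\ge\kappa_1=1$, that is, $4x+4y+2g\ge3+E+5Q$. By Lemma~\ref{lem:14}, neither $n-1$ nor $n-2$ (at distance $4$ from $n+2$) is a one. If $n-3$ were not a one either, then $h_1\ge4$, and \eqref{B7} would give $4x+4y+2g<3-E-13Q$. Together, $18Q+2E<0$, which is impossible.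
\end{proof}

\begin{lemma}\label{lem:5}
No gap equals $5$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:14} and~\ref{lem:2pre}, the gap after a $5$ is $3$ or at least $5$.

\emph{(a) Pattern $\mid5,3$.} The ones are at $n+5$, $n+8$. From $X_8<\kappa_3+\frac12=4.5$ and $X_{10}\ge\kappa_5+\kappa_2=19$,
\[
44Q>4.5+39x+37y+9g,\qquad 371Q\le37+332x+314y-E+76g .
\]
Eliminating $Q$ gives $41.5+44E<139x+89y+5g$. The two upper bounds for $Q$ in \eqref{eq:box}, inserted in the first inequality, give $83x+37y+9g<17.5$ and $-5x+81y+9g<17.5$. The sum of $1.7$ times the former and $0.33$ times the latter is $139.45x+89.63y+18.27g<35.525$, which is incompatible with $41.5<139x+89y+5g$.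

\emph{(b) Pattern $5\mid G$ with $G\ge5$.} Here \eqref{B7} holds, and $V_9\ge\nu_4=1$ gives $9Q+4y+5E+10g\ge5$. Subtracting this from $5$ times \eqref{B7} we get
\begin{equation}\label{eq:5b}
56Q+20x+16y<10 .
\end{equation}
As $E<Q$, we have $14Q+4y+10g>5$, while $14Q+4y<2.5$ by \eqref{eq:5b}. So $g>\frac14$. If $G\ge6$, then $X_6<\frac12$ gives $20Q>3+18x+18y+4g>4$, so $56Q>11$, contrary to \eqref{eq:5b}. Let $G=5$. Then $X_5<\frac12$ gives
\begin{equation}\label{eq:5c}
10Q>1+10x+8y+2g,
\end{equation}
so $10Q>1.5+8y$, and \eqref{eq:5b} yields $5.6(1.5+8y)<10-16y$, that is, $y<0.027$. By (a), the gap that starts at the one $m=n+5$ is at least $5$, so \eqref{eq:5c} holds at $m$, and the parameter $Q'$ at $m$ exceeds $0.1$. But \eqref{eq:coords} at $m$ gives $Q'=f_{m-3}-f_{m+1}\le f_{n+2}=y<0.027$.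
\end{proof}

\begin{lemma}\label{lem:6}
No gap equals $6$.
\end{lemma}

\begin{proof}
Let $G=6$. From $X_6<\frac12$ and $X_7\ge1$,
\begin{align}
20Q&>3+18x+18y+4g,\label{eq:6a}\\
85Q&\le13+76x+72y-E+18g.\label{eq:6b}
\end{align}
With \eqref{eq:box}, inequality \eqref{eq:6a} gives $38x+18y+4g<7$ and $-2x+38y+4g<7$, so $x<0.185$ and $y<0.194$. The next gap is $3$ or at least $6$, and if it is $3$, the one after it is $2$, $3$ or at least $6$.

\emph{(a) Pattern $\mid6,{\ge}6$.} From $X_{12}<\kappa_6+\frac12=35.5$ we get $3149Q>495+2816x+2660y-9E+646g$. Eliminating $Q$ with \eqref{eq:6b} gives $1138+36x+2384E<628y+1772g$, but the right side is less than $628\cdot0.194+886<1008$.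

\emph{(b) Pattern $\mid6,3,{\ge}6$.} The ones are at $n+6$, $n+9$, and the next is at $n+15$ or later. From $X_{11}\ge\kappa_5+\kappa_2=19$ and $X_{14}<\kappa_8+\kappa_5+\frac12=165.5$,
\begin{align*}
1529Q&\le233+1368x+1292y-5E+314g,\\
13347Q&>2037+11940x+11276y-39E+2738g .
\end{align*}
Eliminating $Q$ gives $4722+7104E<2436x+3320y+4556g$, but the right side is less than $451+645+2278<3400$.

\emph{(c) Patterns $\mid6,3,3$ and $\mid6,3,2$.} These patterns are compatible with the forward inequalities that we use, so we collect what they give and then look at the predecessor. We have $X_9<\kappa_3+\frac12=4.5$, and $X_{14}\ge\kappa_8+\kappa_5+\kappa_2=167$ or $X_{14}\ge\kappa_8+\kappa_5+\kappa_3=169$. In both cases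
\begin{align}
361Q&>55+324x+304y-E+74g,\label{eq:6c}\\
13347Q&\le2031+11940x+11276y-39E+2738g.\label{eq:6d}
\end{align}
Eliminating $Q$ from \eqref{eq:6a}, \eqref{eq:6d} and from \eqref{eq:6c}, \eqref{eq:6d} gives
\begin{align}
1446x+14726y+780E&<579+1372g,\label{eq:6e}\\
894+14088x+732E&<13148y+740g.\label{eq:6f}
\end{align}
After division by the coefficient of $y$ these become $y<0.0394-0.0981x-0.0529E+0.0932g$ and $y>0.0679+1.0714x+0.0556E-0.0563g$. Hence $0.0285+1.1695x+0.1085E<0.1495g$, and so
\begin{equation}\label{eq:6g}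
g>0.19+7.8x+0.72E .
\end{equation}
The predecessor $h_1$ is $2$, $3$ or at least $6$.

If $h_1\ge6$, eliminating $Q$ from \eqref{eq:6a} and \eqref{B7} gives $314x+314y+20E+92g<21$. Multiplying by $42$ we get $13188y+3864g<882$, which is incompatible with $894<13148y+740g$ from \eqref{eq:6f}.

If $h_1=3$, then \eqref{B6} and \eqref{B8} give $8E>2-8x+4y$, so $E>\frac14-x$. Eliminating $Q$ from \eqref{eq:6a} and \eqref{B6} gives $2x+322y+20E+76g<33$. But by \eqref{eq:6g},
\[
20E+76g>14.44+592.8x+74.72E>14.44+18.68+518x>33 .
\]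

If $h_1=2$, then $h_2=3$ by Lemma~\ref{lem:2pre}, and the ones at $n-2$, $n-5$ give $V_{10}\ge\nu_8+\nu_5=4$, that is, $27Q\ge19+16x-20y-7E-10g$. From \eqref{eq:6d}, $27Q\le4.11+24.16x+22.82y+5.54g$. Hence
\[
14.89\le8.16x+42.82y+7E+15.54g .
\]
With $g<\frac12$, inequality \eqref{eq:6g} gives $E<0.431-10x$, so $8.16x+7E<3.02$, and \eqref{eq:6e} gives $y<0.086$. The right side is therefore less than $3.02+3.69+7.77=14.48$.
\end{proof}

\begin{lemma}\label{lem:2}
No gap equals $2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:2pre} a gap $2$ is preceded by $3$. By the lemmas so far, it is followed by $3$ or by a gap $\ge7$, and the gap after $2,3$ is $2$, $3$ or at least $7$.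

\emph{(a) Patterns $3\mid2,3,3$ and $3\mid2,3,2$.} The ones are at $n+2$, $n+5$ and at $n+8$ or $n+7$. So $X_5<\kappa_3+\frac12=4.5$, and $X_{10}\ge\kappa_8+\kappa_5+\kappa_2=167$ or $X_{10}\ge\kappa_8+\kappa_5+\kappa_3=169$. In both cases
\[
5x+4y+g<3.5+5Q,\qquad 332x+314y+76g\ge259+371Q+E .
\]
Subtracting $66.4$ times the first inequality from the second gives $48.4y+9.6g>26.6+39Q$. The left side is less than $29$, so $Q<0.062$. But \eqref{B8} and $E<Q$ give $18Q>5-4y-2g>2$, so $Q>\frac19$.

\emph{(b) Pattern $2,3\mid{\ge}7$.} The ones at $n-3$, $n-5$ give $V_9\ge\nu_6+\nu_4=2$, that is, $9Q\ge9-4y-5E-10g$. With \eqref{B6} this yields $2x-y+E+2g>1.5$. Eliminating $Q$ from \eqref{F7} and \eqref{B6} gives $4x+1328y+76E+332g<120$, so $2g<0.723-0.457E$ and $E+2g<0.723+0.543E<0.995$. As $2x<0.348$ by \eqref{F7}, we obtain $2x+E+2g<1.343$, a contradiction.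

\emph{(c) Pattern $3\mid2,{\ge}7$.} By (a) and (b), a gap $2$ is never followed by $3$. So $h_2\ne2$, hence $h_2\ge3$, and both \eqref{B8} and \eqref{B9} hold. Subtracting $5$ times \eqref{B8} from $9$ times \eqref{B9} gives
\begin{equation}\label{eq:2c}
36Q+16y+80g<38 .
\end{equation}
From $X_3\ge1$, $X_9<\kappa_7+\frac12=72.5$ and $X_5\ge\kappa_3=4$,
\begin{gather*}
5Q\le-3+4x+4y-E+2g,\qquad 361Q>-217+324x+304y-E+74g,\\
5x\ge3+5Q-4y-g .
\end{gather*}
Eliminating $Q$ from the first two gives $176x+76y+356E<2+352g$. Inserting the lower bound for $x$ (multiplied by $35.2$) gives $103.6+176Q-64.8y+356E<387.2g$. We multiply by $9$ and insert $9E\ge5-9Q-4y-2g$ from \eqref{B8}: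
\[
2712.4<1620Q+2007.2y+4196.8g .
\]
But $53$ times \eqref{eq:2c} is $1908Q+848y+4240g<2014$, so the right side is less than $2014+1159.2y<2594$.
\end{proof}

\section{Long gaps}\label{sec:long}

Now every gap equals $3$ or is at least $7$; gaps of the second kind are called \emph{long}. We first exclude $8$, then show that long gaps are almost always surrounded by threes, and use the backward inequalities supplied by these threes to exclude the rest.

\begin{lemma}\label{lem:8}
No gap equals $8$.
\end{lemma}

\begin{proof}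
For $G\ge8$, $X_8<\frac12$ gives
\begin{equation}\label{eq:X8}
44Q>8.5+39x+37y+9g .
\end{equation}
If $G=8$, then $X_9\ge1$ gives $361Q\le69+324x+304y-E+74g$, and eliminating $Q$ gives $32.5+44E<177x+19y+7g$. On the other hand, \eqref{eq:X8} with $Q<\frac12-x$ gives $83x+37y+9g<13.5$. Multiplied by $2.2$, this is $182.6x+81.4y+19.8g<29.7$, incompatible with the previous inequality.
\end{proof}

\begin{lemma}\label{lem:LL}
\emph{(i)} If two consecutive gaps are long, both equal $7$. \emph{(ii)} There are no three consecutive long gaps.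
\end{lemma}

\begin{proof}
(i) Let $h_1\ge7$ and $G\ge7$. Then $V_{10}<\frac12$, that is, $27Q<5+16x-20y-7E-10g$. If $G\ge8$, eliminating $Q$ from $44Q>8.5+39x$ (by \eqref{eq:X8}) and $27Q<5+16x$ gives $229.5+1053x<220+704x$, which is false. If $h_1\ge8$, then $V_{11}<\frac12$ gives $44Q<6$, whereas \eqref{F7} gives $85Q>14.5$; these contradict each other, since $6/44<0.14$ and $14.5/85>0.17$. So $h_1=G=7$.

(ii) In the situation of (i), eliminating $Q$ from \eqref{F7} and the bound for $27Q$ gives $692x+3644y+568E+1336g<20$, so $x<0.029$ and $E<0.036$. Independently of $h_1$, a pattern $\mid7,{\ge}7$ has $X_{14}<\kappa_7+\frac12=72.5$ and $X_9\ge\kappa_2=2$, that is,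
\begin{align}
13347Q&>2409+11940x+11276y-39E+2738g,\label{eq:77a}\\
361Q&\le65+324x+304y-E+74g,\label{eq:77b}
\end{align}
and eliminating $Q$ gives
\begin{equation}\label{eq:77c}
2094<14088x-13148y+732E-740g .
\end{equation}
If $n$ starts the middle one of three long gaps, all these inequalities hold, and the right side of \eqref{eq:77c} is less than $14088\cdot0.029+732\cdot0.036<440$.
\end{proof}

\begin{lemma}\label{lem:L3L}
Two long gaps are never separated by a single gap $3$.
\end{lemma}

\begin{proof}
Consider the pattern ${\ge}7,3\mid{\ge}7$. The ones before $n$ are $n-3$ and then $n-10$ or earlier, so $V_{10}<\nu_7+\frac12=1.5$, that is, $27Q-16x+20y+7E+10g<9$. We remove $E$ by $9E\ge5-9Q-4y-2g$ from \eqref{B8}. Inserted in $9$ times the last inequality and in $9$ times \eqref{F3}, it gives, after division by $2$ and by $4$,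
\[
90Q<23+72x-76y-38g,\qquad 9Q\le1+9x+10y+5g .
\]
From \eqref{F7} and $E<Q$ we have $86Q>15+76x+72y+18g$. Eliminating $Q$ with each of the two upper bounds gives $648x+13016y+4888g<628$ and $49<90x+212y+268g$. The former, multiplied by $0.055$, gives $35.64x+715y+268.84g<34.54$. Therefore $49<90x+34.54-35.64x$, so $x>0.26$, contrary to \eqref{F7}.
\end{proof}

\begin{corollary}\label{cor:33}
A long gap that is not preceded by a long gap is preceded by $3,3$. A long gap that is not followed by a long gap is followed by $3,3$.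
\end{corollary}

\begin{proof}
The adjacent gap is not long, so it is $3$, and the gap beyond it is not long by Lemma~\ref{lem:L3L}.
\end{proof}

\begin{lemma}\label{lem:9}
No gap is greater than or equal to $9$.
\end{lemma}

\begin{proof}
Let $G\ge9$. By Lemma~\ref{lem:LL}(i) and Corollary~\ref{cor:33} the pattern is $3,3\mid G,3$. Eliminating $Q$ from \eqref{B12} and \eqref{F3} and dividing by $4$ gives
\begin{equation}\label{eq:9a}
19\le44x+79y+19E+42g .
\end{equation}
From $X_9<\frac12$ we have $361Q>71+324x+304y-E+74g$. Eliminating $Q$ with \eqref{B6} (and dividing by $4$) and with $Q<\frac12-x$ gives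
\begin{align}
7x+1406y+88E+347g&<111,\label{eq:9b}\\
685x+304y-E+74g&<109.5.\label{eq:9c}
\end{align}

\emph{$G=9$.} The ones are at $n+9$, $n+12$. From $X_{12}<\kappa_3+\frac12=4.5$ and $X_{14}\ge\kappa_5+\kappa_2=19$,
\begin{align*}
3149Q&>619+2816x+2660y-9E+646g,\\
13347Q&\le2623+11940x+11276y-39E+2738g,
\end{align*}
and eliminating $Q$ gives $1966+2688E+200g<13908x+5104y$. Subtracting $37$ times \eqref{eq:9a} from $21$ times \eqref{eq:9c} removes $g$ and gives $12757x+3461y<1596.5+724E$, or, multiplied by $1.1$, $14032.7x+3807.1y<1756.15+796.4E$. Hence $1966+2688E<1756.15+796.4E+1296.9y$, so $y>0.16$. But \eqref{eq:9b} gives $y<0.08$.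

\emph{$G=10$.} The ones are at $n+10$, $n+13$. From $X_{13}<4.5$ and $X_{15}\ge19$,
\begin{align*}
6483Q&>1293+5800x+5476y-19E+1330g,\\
27481Q&\le5481+24584x+23216y-81E+5638g,
\end{align*}
and eliminating $Q$ gives $11728x+2984E<390+23372y+1424g$. Subtracting $42$ times \eqref{eq:9b} from $347$ times \eqref{eq:9a} removes $g$ and gives $1931+31639y<14974x+2897E$, or, multiplied by $0.78$, $1506+24678y<11680x+2260E$. Hence $1506<390+1424g$, so $g>0.78$, which is impossible.

\emph{$G\ge11$.} Now $X_{11}<\frac12$ gives $1529Q>307+1368x+1292y-5E+314g$. We eliminate $Q$ with four upper bounds: \eqref{F3}; the bound $10Q\le2+9x+9y+2g$, which is $X_6\ge0$; \eqref{B6}, dividing the result by $4$; and $Q<\frac12-x$. This gives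
\begin{gather}
6<-724x-344y-1504E+1488g,\label{eq:11a}\\
12<81x+841y+50E-82g,\label{eq:11b}\\
20x+5965y+371E+1471g<456,\label{eq:11c}\\
2897x+1292y-5E+314g<457.5.\label{eq:11d}
\end{gather}
The combinations $100\,\eqref{eq:9a}+\eqref{eq:11a}+13\,\eqref{eq:11b}$ and $2.85\,\eqref{eq:11c}+1.62\,\eqref{eq:11d}$ are
\begin{gather*}
2062<4729x+18489y+1046E+4622g,\\
4750.14x+19093.29y+1049.25E+4701.03g<2040.75,
\end{gather*}
and they are incompatible.
\end{proof}

All gaps are now $3$ or $7$.

\begin{lemma}\label{lem:77}
No two consecutive gaps equal $7$.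
\end{lemma}

\begin{proof}
Let $n$ start the first of two consecutive gaps $7$. By Lemma~\ref{lem:LL}(ii) and Corollary~\ref{cor:33} the pattern is $3,3\mid7,7$, and \eqref{eq:77a}--\eqref{eq:77c} hold. The ones at $n-3$, $n-6$ give $V_{10}\ge\nu_7+\nu_4=2$, that is, $27Q\ge11+16x-20y-7E-10g$. We eliminate $Q$ from this and \eqref{eq:77b}, from \eqref{eq:77a} and $Q<\frac12-x$, and from \eqref{eq:77a} and \eqref{F3}:
\begin{gather}
2216\le2972x+15428y+2500E+5608g,\label{eq:77d}\\
25287x+11276y-39E+2738g<4264.5,\label{eq:77e}\\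
6312x+2992y+13152E-13004g<1302.\label{eq:77f}
\end{gather}
The combinations $\eqref{eq:77d}+5.38\,\eqref{eq:77c}$ and $3\,\eqref{eq:77e}+\frac12\,\eqref{eq:77f}$ are
\begin{gather*}
13481.72<78765.44x-55308.24y+6438.16E+1626.8g,\\
79017x+35324y+6459E+1712g<13444.5,
\end{gather*}
and they are incompatible.
\end{proof}

\begin{lemma}\label{lem:7}
No gap equals $7$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:77} and Corollary~\ref{cor:33}, every gap $7$ lies in a pattern $3,3\mid7,3,3$, with ones at $n-6$, $n-3$, $n+7$, $n+10$, $n+13$. So \eqref{B9} and \eqref{B12} hold, and $X_{10}<\kappa_3+\frac12=4.5$ gives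
\begin{equation}\label{eq:U}
371Q>66+332x+314y-E+76g .
\end{equation}
We need the position of one further one. We obtain it by first excluding $7,3,3,7$.

\emph{(a) Pattern $7,3,3\mid7,3,3$.} The one before $n-6$ is $n-13$, so $V_{13}<\nu_{10}+\nu_7+\frac12=6.5$. Also $X_{15}\ge\kappa_8+\kappa_5+\kappa_2=167$. Thus
\begin{align}
58Q&<32+4x-28y-26E-32g,\label{eq:7a}\\
27481Q&\le4889+24584x+23216y-81E+5638g.\label{eq:7b}
\end{align}
Eliminating $Q$ from \eqref{eq:U} and \eqref{eq:7a}, from \eqref{eq:U} and \eqref{eq:7b}, and from \eqref{B12} and \eqref{eq:7b} gives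
\begin{gather}
17772x+28600y+9588E+16280g<8044,\label{eq:7c}\\
3028x+15898y+2570E-3142g<73,\label{eq:7d}\\
447464\le1094692x+1797128y+683056E+660996g.\label{eq:7e}
\end{gather}
The combination $54\,\eqref{eq:7c}+68\,\eqref{eq:7d}$ is
\[
1165592x+2625464y+692512E+665464g<439340,
\]
which is incompatible with \eqref{eq:7e}.

\emph{(b) The general case.} By (a), the gap after $7,3,3$ is not $7$, so it is $3$ and $n+16$ is a one. Then $X_{18}\ge\kappa_{11}+\kappa_8+\kappa_5+\kappa_2=1460$, that is,
\begin{equation}\label{eq:7f}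
239860Q\le42664+214572x+202632y-704E+49208g .
\end{equation}
Eliminating $Q$ from \eqref{eq:U} and \eqref{B9}, from \eqref{eq:U} and \eqref{eq:7f}, and from \eqref{B12} and \eqref{eq:7f} gives
\begin{gather}
2988x+4310y+1846E+4394g<2003,\label{eq:7g}\\
27308x+139568y+21324E-26808g<-2416,\label{eq:7h}\\
3905964\le9554588x+15685608y+5962004E+5769232g.\label{eq:7i}
\end{gather}
The combination $2070\,\eqref{eq:7g}+124\,\eqref{eq:7h}$ is
\[
9571352x+26228132y+6465396E+5771388g<3846626,
\]
which is incompatible with \eqref{eq:7i}.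
\end{proof}

Lemmas~\ref{lem:14}, \ref{lem:5}, \ref{lem:6}, \ref{lem:2}, \ref{lem:8}, \ref{lem:9} and~\ref{lem:7} leave only the gap $3$. This proves Proposition~\ref{prop:gaps}, and with it Theorem~\ref{thm:main}.

\section{Both halves, sharpness and roots of $\alpha$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) No power $\alpha^j$ with $j\ge1$ is rational. Indeed, if $\alpha^j=q\in\mathbb Q$, then the irreducible polynomial $P$ divides $x^j-q$, so $\beta^j=q$, although $|\beta|<1<\alpha$. Let $\xi\ne0$. If $\xi\alpha^n$ and $\xi\alpha^{n'}$ with $n<n'$ were both in $\frac12\mathbb Z$, their quotient $\alpha^{n'-n}$ would be rational. So $\{\xi\alpha^n\}\in\{0,\frac12\}$ for at most one $n$. By Theorem~\ref{thm:main}, $\{\xi\alpha^n\}\ge\frac12$ for infinitely many $n$, hence $\{\xi\alpha^n\}\in(\frac12,1)$ for infinitely many $n$. Applying this to $-\xi$ and using $\{-t\}=1-\{t\}$ for $t\notin\mathbb Z$, we obtain the second claim.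

(b) By (a), $\limsup_n\{\xi\alpha^n\}\ge\frac12$ for every $\xi\ne0$. To attain the bound we realize the periodic solution asymptotically. Let $(p_n)$ be given by \eqref{eq:p} with $n_0=0$, and let $s_n=1$ if $3\mid n$ and $s_n=0$ otherwise, so that $p_{n+1}=2p_n+p_{n-3}-p_{n-4}-s_n$ by \eqref{eq:pcheck}. Choose any integers $k_0,\dots,k_4$ and define integers $k_{n+1}=2k_n+k_{n-3}-k_{n-4}+s_n$ for $n\ge4$. Then $v_n=k_n+p_n$ is rational, satisfies \eqref{eq:hom}, and is never $0$ because $p_n\notin\mathbb Z$. By Lemma~\ref{lem:all}, $v_n=\xi\alpha^n+\sum_{\alpha_i\ne\alpha}b_i\alpha_i^n$ with a real number $\xi\ne0$. The sum tends to $0$, so $\xi\alpha^n-k_n-p_n\to0$. Since $p_n\in\{\frac14,\frac12\}$ stays away from the integers, $\{\xi\alpha^n\}-p_n\to0$, and $\limsup_n\{\xi\alpha^n\}=\frac12$.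

(c) If $\alpha^{1/m}\in Z$, witnessed by $\xi\ne0$, then $\{\xi\alpha^n\}=\{\xi(\alpha^{1/m})^{mn}\}<\frac12$ for all $n$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{EO}
\emph{Even and odd integral parts of powers of a real number},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 42916F4149627816B451A64F7ABA38FB/\allowbreak S0017089506003090a.pdf/\allowbreak even\_and\_odd\_\allowbreak integral\_parts\_\allowbreak of\_powers\_\allowbreak of\_a\_real\_number.pdf}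

\end{thebibliography}
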